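\title{Uniformly rotating vortex patches with right-angle corners}

\begin{abstract}
We prove that singular steady vortex patches of the two-dimensional Euler equations exist. For every sufficiently large integer $m$ we construct a simply connected, $m$-fold symmetric patch that rotates uniformly with an angular velocity $\Omega\in(0,\frac12)$ and whose boundary is a Jordan curve with exactly $m$ right-angle corners, located at the stagnation points on the boundary, and smooth elsewhere. The patch is found as a fixed point. The angular velocity is chosen as a functional of the unknown vorticity so that a prescribed point is always a stagnation point, and a decomposition of the vorticity into horizontal layers in logarithmic coordinates gives the sign estimates that keep this point on the boundary.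
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

We identify $\mathbb{R}^2$ with $\mathbb{C}$, write $z$ for a point of the plane, $dz$ for area measure, $B(p,r)$ for the open disc with center $p$ and radius $r$, and $B_r=B(0,r)$. The two-dimensional incompressible Euler equations in vorticity form are
\begin{equation}\label{eq:euler}
\partial_t\omega+(v\cdot\nabla)\omega=0,\qquad v=-\nabla^\perp(-\Delta)^{-1}\omega,
\end{equation}
where $(a_1,a_2)^\perp=(-a_2,a_1)$ and
\[
(-\Delta)^{-1}\omega(z)=\frac1{2\pi}\int_{\mathbb{R}^2}\log\frac1{|z-z'|}\,\omega(z')\,dz'.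
\]
Solutions are understood in the weak (Yudovich) sense. For a bounded vorticity with bounded support this means that
\begin{equation}\label{eq:weak}
\int_0^\infty\!\!\int_{\mathbb{R}^2}\omega\,(\partial_t\chi+v\cdot\nabla\chi)\,dz\,dt+\int_{\mathbb{R}^2}\omega(0,z)\chi(0,z)\,dz=0\qquad\text{for all }\chi\in C_c^\infty([0,\infty)\times\mathbb{R}^2).
\end{equation}

A bounded domain $D\subset\mathbb{R}^2$ is \emph{admissible} if $\partial D$ is the union of finitely many pairwise disjoint Jordan curves and $D$ is the interior of its closure. The second condition excludes modifications by null sets, such as the removal of a point or a slit, which change $\partial D$ but not the vorticity. The indicator function $\mathbf 1_D$ of an admissible domain is a \emph{uniformly rotating patch with angular velocity $\Omega\in\mathbb{R}$} if $\omega(t,z)=\mathbf 1_D(R_{-\Omega t}z)$ solves \eqref{eq:euler}, where $R_\theta$ is the counterclockwise rotation by the angle $\theta$ about the origin. For $\Omega=0$ the patch is \emph{stationary}. A \emph{steady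 patch} is a stationary or uniformly rotating patch.

A \emph{$C^1$ arc} is the image of an interval under a $C^1$ map with nowhere vanishing derivative that is a homeomorphism onto its image. A point $p\in\partial D$ is \emph{regular} if $\partial D\cap B(p,r)$ is a $C^1$ arc for some $r>0$, and \emph{singular} otherwise. The patch is singular if $\partial D$ has a singular point.

For bounded $D$ and $\Omega\in\mathbb{R}$ put
\begin{equation}\label{eq:phi}
\psi=(-\Delta)^{-1}\mathbf 1_D,\qquad \varphi=\psi+\tfrac\Omega2|z|^2 .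
\end{equation}
The velocity seen in the frame rotating with angular velocity $\Omega$ is $v-\Omega z^\perp=-\nabla^\perp\varphi$, so $\varphi$ is the stream function in that frame. A \emph{stagnation point} is a point where this velocity vanishes, that is, a critical point of $\varphi$.

The simplest steady patch is the unit disc. There $\psi=\frac14(1-|z|^2)$ in $\overline{B_1}$, the velocity is tangent to the boundary, and since rotations do not move the disc, it is a rotating patch for every $\Omega$. Two results describe what other steady patches can look like.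

\begin{theorem}[G\'omez-Serrano, Park, Shi, Yao]\label{thm:rigidity}
Let $D$ be a bounded domain with Lipschitz boundary and let $\mathbf 1_D$ be a stationary or uniformly rotating patch with $\Omega\in(-\infty,0]\cup[\frac12,+\infty)$. Then $D$ is radially symmetric, up to a translation if $\Omega=0$.
\end{theorem}

This statement has been extended to domains with Jordan curve boundaries, and we use it in the extended form.

\begin{theorem}[Wang, Zhang, Zhou]\label{thm:regularity}
Let $D$ be a Lipschitz domain and let $\mathbf 1_D$ be a uniformly rotating patch with $0<\Omega<\frac12$. Then the singular set $S\subset\partial D$ is finite, $\partial D\setminus S$ is smooth, and near each $p\in S$, for small $r>0$, the set $\partial D\cap B(p,r)$ consists of two $C^1$ arcs meeting at a right angle. If there is no stagnation point on $\partial D$, then $\partial D$ is $C^\infty$.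
\end{theorem}

Theorem~\ref{thm:regularity} describes the singular points of a rotating patch but leaves open whether there are any. The existence of a singular steady patch is posed as an open problem in \cite{problem}: \emph{is there an admissible domain $D$ such that $\mathbf 1_D$ is a stationary or uniformly rotating patch and $\partial D$ has a singular point?}

\subsection{Results}

The answer is yes.

\begin{theorem}\label{thm:existence}
There is $m_0$ such that for every integer $m\ge m_0$ there are $\Omega\in(0,\frac12)$ and an admissible $m$-fold symmetric domain $D\subset B_1$, bounded by a single Jordan curve, such that $\mathbf 1_D$ is a uniformly rotating patch with angular velocity $\Omega$, and $(1,0)\in\partial D$ is a stagnation point and a singular point.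
\end{theorem}

In particular $D$ is simply connected.

\begin{theorem}\label{thm:structure}
For the patches constructed in the proof of Theorem~\ref{thm:existence}, $\partial D$ has exactly $m$ singular points $e^{2\pi ij/m}$, $0\le j<m$, and these are exactly the stagnation points on $\partial D$. At each of them $\partial D$ consists of two arcs, $C^1$ up to the endpoint, meeting at a right angle, and $D$ is locally the $90^\circ$ side. The boundary is $C^\infty$ elsewhere. With a constant $K$ independent of $m$,
\[
B_{e^{-K/m}}\subset D\subset B_1\qquad\text{and}\qquad 0<\tfrac12-\Omega\le \frac Km .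
\]
\end{theorem}

A \emph{Jordan domain} is the bounded component of the complement of a Jordan curve.

\begin{proposition}\label{prop:criterion}
\textup{(a)} A singular steady patch has $0<\Omega<\frac12$; in particular there is no singular stationary patch.
\textup{(b)} If $D$ is a Jordan domain, $\Omega<\frac12$ and $\varphi$ is constant on $\partial D$, then $p\in\partial D$ is singular if and only if it is a stagnation point.
\end{proposition}

Proposition~\ref{prop:criterion}(b) turns the problem into the following one: find a patch whose boundary passes through a critical point of its own stream function. A local computation (Section~\ref{sec:local}) shows that a right-angle corner is consistent with this requirement, and even that it is attracting in a natural sense. There is thus no local obstruction, and the work consists in closing the corners up into a global solution. We do this for large $m$, where the patch differs from the unit disc only in a collar of width $K/m$ and the problem, after rescaling, is close to an $m$-independent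 problem in a periodic strip.

Section~\ref{sec:stream} collects the facts on the stream function and proves Proposition~\ref{prop:criterion}. Section~\ref{sec:local} contains the local computation and the plan of the construction, which is carried out in Sections~\ref{sec:strip}--\ref{sec:shape}. The corner is analyzed in Section~\ref{sec:corner}. The proof of Theorem~\ref{thm:existence} is self-contained. Theorem~\ref{thm:rigidity} is used only for Proposition~\ref{prop:criterion}(a), and Theorem~\ref{thm:regularity} only for the smoothness of the boundary away from the corners.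

\section{The stream function and singular points}\label{sec:stream}

\subsection{Standard facts}

We use the following textbook facts.

\emph{Potentials.} If $f$ is bounded with bounded support, then $(-\Delta)^{-1}f\in C^{1,\mu}_{\rm loc}(\mathbb{R}^2)$ for every $\mu<1$, its gradient is obtained by differentiating the kernel under the integral, and $-\Delta(-\Delta)^{-1}f=f$ in the sense of distributions. A distribution whose Laplacian is constant on an open set is smooth there (Weyl's lemma). In particular $\varphi$ in \eqref{eq:phi} is $C^{1,\mu}_{\rm loc}$, and it is smooth in $D$ with $-\Delta\varphi=1-2\Omega$. In general $\varphi$ is not $C^2$ at points of $\partial D$.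

\emph{Minimum principles.} Let $u$ be $C^2$ in an open set $G$ with $-\Delta u\ge0$. If $G$ is bounded and $u$ is continuous on $\overline G$, then $u$ attains its minimum on $\partial G$. If $-\Delta u>0$, then $u$ has no interior local minimum. If $G$ is a disc, $u$ is continuous on $\overline G$, $u>0$ in $G$ and $u(p)=0$ at a point $p\in\partial G$ with inner unit normal $n$, then $u(p+sn)\ge cs$ for some $c>0$ and all small $s>0$ (Hopf's lemma).

\emph{Jordan curves.} The complement of a Jordan curve $J$ has exactly two components, one bounded and one unbounded, and $J$ is the boundary of each. The bounded component is homeomorphic to a disc (Schoenflies). Since every point of $J$ is a limit of points of the unbounded component, a Jordan domain is the interior of its closure; it is therefore admissible and simply connected.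

\subsection{A criterion for uniform rotation}

Let $\omega(t,z)=\mathbf 1_D(R_{-\Omega t}z)$. Rotations commute with $(-\Delta)^{-1}$ and with $\perp$, so the velocity is $v(t,z)=R_{\Omega t}v_0(R_{-\Omega t}z)$ with $v_0=-\nabla^\perp\psi$. For a test function $\chi$ put $\tilde\chi(t,y)=\chi(t,R_{\Omega t}y)$. With $z=R_{\Omega t}y$ we have $\partial_t\tilde\chi=\partial_t\chi+\Omega z^\perp\cdot\nabla\chi$ and $\nabla_y\tilde\chi=R_{-\Omega t}\nabla\chi$, hence
\[
\partial_t\chi+v\cdot\nabla\chi=\partial_t\tilde\chi+(v_0(y)-\Omega y^\perp)\cdot\nabla_y\tilde\chi=\partial_t\tilde\chi-\nabla^\perp\varphi(y)\cdot\nabla_y\tilde\chi .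
\]
Since $\int_D\int_0^\infty\partial_t\tilde\chi\,dt\,dy=-\int_D\chi(0,y)\,dy$, the left side of \eqref{eq:weak} equals $-\int_0^\infty\!\int_D\nabla^\perp\varphi\cdot\nabla_y\tilde\chi\,dy\,dt$. Thus \eqref{eq:weak} holds if
\begin{equation}\label{eq:steady}
\int_D\nabla^\perp\varphi\cdot\nabla\chi\,dz=0\qquad\text{for all }\chi\in C_c^\infty(\mathbb{R}^2),
\end{equation}
and conversely \eqref{eq:weak} with $\tilde\chi=a(t)\chi_0(y)$ gives \eqref{eq:steady}. Identity \eqref{eq:steady} is the weak form of the statement that $\nabla^\perp\varphi$ is tangent to $\partial D$, that is, that $\varphi$ is constant along each boundary curve. When we first meet our domain we will know nothing about the regularity of its boundary, so we need a criterion that does not integrate by parts on $\partial D$.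

\begin{lemma}\label{lem:rotating}
Let $D$ be admissible, $\Omega\in\mathbb{R}$ and $\varphi_0\in\mathbb{R}$. If $\varphi=\varphi_0$ on $\partial D$ and $\varphi>\varphi_0$ in $D$, then $\mathbf 1_D$ is a uniformly rotating patch with angular velocity $\Omega$.
\end{lemma}

\begin{proof}
We approximate $\mathbf 1_D$ by functions of $\varphi$. Let $f_\varepsilon=\mathbf 1_D\min\{(\varphi-\varphi_0)/\varepsilon,1\}$ and let $M$ be a Lipschitz constant of $\varphi$ on a disc containing $\overline D$. For $z,z'\in D$ we have $|f_\varepsilon(z)-f_\varepsilon(z')|\le M|z-z'|/\varepsilon$. For $z\in D$, $z'\notin D$ the segment from $z$ to $z'$ contains a point $z''\in\partial D$, and $0\le f_\varepsilon(z)\le(\varphi(z)-\varphi(z''))/\varepsilon\le M|z-z'|/\varepsilon$. So $f_\varepsilon$ is Lipschitz and differentiable almost everywhere. On the open set $D\cap\{\varphi<\varphi_0+\varepsilon\}$ its gradient is $\varepsilon^{-1}\nabla\varphi$. At every other point $f_\varepsilon$ takes its maximal value $1$ or its minimal value $0$, so its gradient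 vanishes where it exists. Hence $\nabla^\perp\varphi\cdot\nabla f_\varepsilon=0$ almost everywhere.

The field $\nabla^\perp\varphi$ is continuous and divergence free in the sense of distributions, so by mollification $\int\nabla^\perp\varphi\cdot\nabla F\,dz=0$ for every Lipschitz $F$ with compact support. With $F=f_\varepsilon\chi$,
\[
\int f_\varepsilon\,\nabla^\perp\varphi\cdot\nabla\chi\,dz=\int\nabla^\perp\varphi\cdot\nabla(f_\varepsilon\chi)\,dz-\int\chi\,\nabla^\perp\varphi\cdot\nabla f_\varepsilon\,dz=0 .
\]
As $\varepsilon\to0$, $f_\varepsilon\to\mathbf 1_D$ pointwise and boundedly, and \eqref{eq:steady} follows.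
\end{proof}

\subsection{Proof of Proposition~\ref{prop:criterion}}

The following observation is used here and in Section~\ref{sec:corner}. Let $D$ be the interior of its closure, $p\in\partial D$, and suppose that in an open rectangle $N$ centered at $p$ the set $\partial D$ is the graph of a continuous function over one of the axes of $N$. The graph splits $N$ into two connected sides. Each side is disjoint from $\partial D$, so it lies in $D$ or is disjoint from $\overline D$. Both sides cannot lie in $D$, for then $N\subset\overline D$ and $p\in D$; both cannot be disjoint from $\overline D$, for then $D\cap N=\emptyset$ and $p\notin\partial D$. So \emph{exactly one side lies in $D$}.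

\medskip\noindent\emph{Part (a).} Let $\Omega\in(-\infty,0]\cup[\frac12,\infty)$. By Theorem~\ref{thm:rigidity}, in its extension to Jordan curve boundaries, $D$ is radially symmetric up to a translation. A bounded radially symmetric domain is a disc, a punctured disc or an annulus, and the punctured disc is not the interior of its closure. Discs and annuli have no singular points.

\medskip\noindent\emph{Part (b).} Let $\varphi=\varphi_0$ on $\partial D$. Since $-\Delta\varphi=1-2\Omega>0$ in $D$, the function $\varphi$ has no interior minimum, so $\varphi>\varphi_0$ in $D$.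

Suppose first that $\nabla\varphi(p)\ne0$. By the implicit function theorem there is a rectangle $N$ centered at $p$ in which $\{\varphi=\varphi_0\}$ is the graph of a $C^1$ function $f$ over the tangent line, with $f(0)=f'(0)=0$, and whose two sides are $N_\pm=N\cap\{\pm(\varphi-\varphi_0)>0\}$. The connected set $N_+$ contains no point of $\partial D$ and contains the nonempty set $D\cap N$. Hence $D\cap N=N_+$, and $\partial D\cap N$ is the graph. Near $s=0$ we have $|f(s)f'(s)|\le\frac12|s|$, so $s^2+f(s)^2$ is strictly monotone on each side of $0$, and the graph meets a small disc $B(p,r)$ in a single arc. Thus $p$ is regular.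

Suppose now that $\nabla\varphi(p)=0$ and, for a contradiction, that $p$ is regular. The $C^1$ arc $\partial D\cap B(p,r)$ is a relatively open subset of a Jordan curve, so no point of it is an endpoint. Hence in a small rectangle centered at $p$ the boundary is the graph of a $C^1$ function $f$ over the tangent line, $f(0)=f'(0)=0$, and exactly one side lies in $D$. Since $|f(s)|\le\frac12\tan(\frac\pi8)|s|$ for small $s$, there is a closed sector
\[
\Sigma=\{0\le\rho\le r_1,\ |\vartheta|\le\tfrac{3\pi}8\},\qquad\Sigma\setminus\{p\}\subset D,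
\]
where $(\rho,\vartheta)$ are polar coordinates centered at $p$ with axis along the normal pointing to the side in $D$. The function $u=\rho^{4/3}\cos\frac{4\vartheta}3$ is harmonic in the interior of $\Sigma$ and vanishes on the two straight sides. On the compact arc $\rho=r_1$ we have $\varphi-\varphi_0>0$, so $\varphi-\varphi_0\ge\varepsilon u$ on $\partial\Sigma$ for some $\varepsilon>0$, and then in $\Sigma$ by the minimum principle. On the axis this gives $\varphi-\varphi_0\ge\varepsilon\rho^{4/3}$. But $\varphi\in C^{1,1/2}_{\rm loc}$, $\varphi(p)=\varphi_0$ and $\nabla\varphi(p)=0$ give $|\varphi-\varphi_0|\le C\rho^{3/2}$, a contradiction for small $\rho$. \qed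

\begin{remark}\label{rem:criterion}
The hypothesis $\Omega<\frac12$ in (b) cannot be dropped: for the unit disc with $\Omega=\frac12$ we have $\varphi\equiv\frac14$ in $\overline{B_1}$, and every boundary point is a regular stagnation point. The last argument works with any sector of opening $\theta_1\in(\frac\pi2,\pi)$: the harmonic function $\rho^{\pi/\theta_1}\cos(\pi\vartheta/\theta_1)$ has exponent $\pi/\theta_1<2$, and one takes $\mu<1$ with $1+\mu>\pi/\theta_1$. So at a stagnation point on $\partial D$ the domain contains no sector wider than a right angle.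
\end{remark}

\section{The local picture at a corner and the plan}\label{sec:local}

\subsection{The logarithmic term}

Near a critical point on the boundary, $\varphi$ fails to be $C^2$, and its leading behavior is a quadratic form multiplied by a logarithmically growing coefficient. The next lemma isolates this term. For $\zeta=\zeta_1+i\zeta_2$ and a $C^1$ function $u$ put $\partial u=\partial_1u-i\partial_2u$. Then $\partial\log|\zeta-\zeta'|=1/(\zeta-\zeta')$ and $\nabla u\cdot\zeta=\operatorname{Re}(\zeta\,\partial u)$.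

\begin{lemma}\label{lem:log}
Let $|f|\le1$ be measurable with bounded support and $u(\zeta)=\frac1{2\pi}\int\log|\zeta-\zeta'|\,f(\zeta')\,d\zeta'$. For $\zeta\ne0$,
\[
\Big|\,\partial u(\zeta)-\partial u(0)+\frac{\zeta}{2\pi}\int_{|\zeta'|>2|\zeta|}\frac{f(\zeta')}{\zeta'^2}\,d\zeta'\Big|\le6|\zeta| .
\]
\end{lemma}

\begin{proof}
Let $\rho=|\zeta|$. We have $\partial u(\zeta)-\partial u(0)=\frac1{2\pi}\int f(\zeta')\big(\frac1{\zeta-\zeta'}+\frac1{\zeta'}\big)d\zeta'$. The part $|\zeta'|<2\rho$ is at most $\frac1{2\pi}(2\pi\cdot3\rho+2\pi\cdot2\rho)=5\rho$, because $B_{2\rho}\subset B(\zeta,3\rho)$. For $|\zeta'|>2\rho$,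
\[
\frac1{\zeta-\zeta'}+\frac1{\zeta'}+\frac\zeta{\zeta'^2}=\frac{\zeta^2}{\zeta'^2(\zeta-\zeta')}
\]
has modulus at most $2\rho^2|\zeta'|^{-3}$, and $\frac1{2\pi}\int_{|\zeta'|>2\rho}2\rho^2|\zeta'|^{-3}d\zeta'=\rho$.
\end{proof}

\begin{example}[a straight corner]\label{ex:sector}
Let $D$ be bounded and suppose that $D\cap B(p,r)$ is the sector $\{0<\rho<r,\ |\vartheta|<\theta\}$, $0<\theta<\pi$, in polar coordinates $\zeta=\rho e^{i\vartheta}$ centered at $p$. Suppose $\nabla\varphi(p)=0$. Then
\[
\int_{D,\ |\zeta'|>2\rho}\frac{d\zeta'}{\zeta'^2}=\int_{2\rho}^r\frac{ds}s\int_{-\theta}^\theta e^{-2i\vartheta}d\vartheta+O(1)=\sin(2\theta)\log\frac1\rho+O(1).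
\]
Apply Lemma~\ref{lem:log} with $f=\mathbf 1_D$, so that $u=-\psi$. The term $\frac\Omega2|z|^2$ changes the gradient by $O(\rho)$ between $p$ and $p+\zeta$, so $\partial\varphi(p+\zeta)=\frac{\sin2\theta}{2\pi}\,\zeta\log\frac1\rho+O(\rho)$. Integrating $\operatorname{Re}(\zeta\,\partial\varphi(p+s\zeta))$ over $0<s<1$,
\begin{equation}\label{eq:sector}
\varphi(p+\zeta)-\varphi(p)=\frac{\sin2\theta}{4\pi}\,\rho^2\cos(2\vartheta)\log\frac1\rho+O(\rho^2).
\end{equation}
\end{example}

Formula \eqref{eq:sector} can be read in two ways. First, suppose $\theta\ne\frac\pi2$ and $\varphi$ is constant on both sides of the sector. Then $\nabla\varphi(p)$ is orthogonal to two independent directions, so it vanishes, and \eqref{eq:sector} at $\vartheta=\theta$ forces $\sin2\theta\cos2\theta=0$, that is, $\theta\in\{\frac\pi4,\frac{3\pi}4\}$. If also $\varphi>\varphi(p)$ in $D$, then \eqref{eq:sector} at $\vartheta=0$ excludes $\theta=\frac{3\pi}4$. Only the right angle remains.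

The second reading is the idea of the construction. Do not assume that $\varphi$ is constant on the sides, only that $\nabla\varphi(p)=0$ and $0<\theta<\frac\pi2$. Then for every $\varepsilon>0$ and all small $\rho$ we have $\varphi>\varphi(p)$ where $\cos2\vartheta\ge\varepsilon$ and $\varphi<\varphi(p)$ where $\cos2\vartheta\le-\varepsilon$. Whatever the opening $2\theta\in(0,\pi)$ of $D$ at $p$, the superlevel set $\{\varphi>\varphi(p)\}$ is asymptotically the union of the quadrant $|\vartheta|<\frac\pi4$ and the opposite quadrant. The map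
\[
D\ \longmapsto\ \text{the part of }\{\varphi>\varphi(p)\}\text{ on the side of }D
\]
sends every corner of opening less than $\pi$ to an approximately right-angle corner, provided that $p$ remains a critical point. A fixed point of such a map is a patch with a stagnation point on its boundary.

\subsection{The plan}

We place the corner at $p=(1,0)$, look for $D\subset B_1$, and write $\mathbf 1_D=1-h$ in $B_1$. To have a convex set of unknowns we allow any $h$ with values in $[0,1]$ that is $m$-fold symmetric and symmetric in the real axis.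

\begin{enumerate}
\item By the reflection symmetry the tangential derivative of $\varphi$ at $(1,0)$ vanishes. The radial derivative is affine in $\Omega$, and we choose $\Omega=\Omega(h)$ so that it vanishes. Then $(1,0)$ is a critical point for \emph{every} $h$ (Section~\ref{sec:strip}).
\item We define $T(h)=\mathbf 1_{\{\varphi\le\varphi(1,0)\}}$ in $B_1$. Restricting to $B_1$ discards the opposite quadrant.
\item A fixed point of $T$ is useful only if $D=\{\varphi>\varphi(1,0)\}\cap B_1$ reaches the point $(1,0)$, touches the unit circle only at the $m$ corners, and contains a fixed core. We therefore work in a class $\mathcal C$ of functions that vanish on a thin cone at $(1,0)$, equal $1$ near the unit circle halfway between corners, and vanish in the core. We must show $T(\mathcal C)\subset\mathcal C$. An element of $\mathcal C$ need not resemble a sector at any scale, so Example~\ref{ex:sector} does not apply. Instead we decompose $h$ into thin layers and prove sign estimates that hold for each layer separately (Sections~\ref{sec:layers}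 and \ref{sec:fixed}).
\item We show that the fixed point is the complement in $B_1$ of a Jordan domain (Section~\ref{sec:shape}).
\end{enumerate}

\section{Logarithmic coordinates and the choice of $\Omega$}\label{sec:strip}

\subsection{The periodic kernels}

For $(u,t)\in\mathbb{R}^2\setminus(2\pi\mathbb{Z}\times\{0\})$ let
\[
L(u,t)=\log\big(2(\cosh t-\cos u)\big),\qquad P(u,t)=\partial_tL=\frac{\sinh t}{\cosh t-\cos u},\qquad\partial_uL=\frac{\sin u}{\cosh t-\cos u}.
\]
With $r=e^{-|t|}$ we have $2(\cosh t-\cos u)=e^{|t|}|1-re^{iu}|^2$, so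
\begin{equation}\label{eq:Lambda}
L=|t|-2\Lambda,\qquad\Lambda(u,t)=-\tfrac12\log(1-2r\cos u+r^2)=\sum_{n\ge1}\frac{e^{-n|t|}\cos nu}n ,
\end{equation}
the series converging in $L^2(-\pi,\pi)$ also for $t=0$. For $t>0$, $P$ is the Poisson kernel of the disc at radius $r$. We record the properties that we use.

\begin{itemize}
\item[(K1)] $\int_{-\pi}^\pi\Lambda\,du=0$, hence $\frac1{2\pi}\int_{-\pi}^\pi L\,du=|t|$ and, differentiating, $\frac1{2\pi}\int_{-\pi}^\pi P\,du=1$ for $t>0$.
\item[(K2)] $P$ is even in $u$ and odd in $t$. For $t>0$ it is decreasing in $u\in[0,\pi]$ and $P\ge P(\pi,t)=\tanh\frac t2$. Its mean over $\alpha<|u|<\pi$ is therefore at most its mean $1$ over the whole period: $\int_{\alpha<|u|<\pi}P(u,t)\,du\le2\pi-2\alpha$.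
\item[(K3)] By Parseval's identity $\int_{-\pi}^\pi\Lambda^2du\le\pi\frac{\pi^2}6e^{-2|t|}$, so by the Cauchy--Schwarz inequality $\int_{-\pi}^\pi|\Lambda|\,du\le\frac{\pi^2}{\sqrt3}e^{-|t|}$. The map $(x,t)\mapsto\Lambda(x-\cdot\,,t)$ is continuous into $L^2(-\pi,\pi)$, since the squared distance between its values at $(x,t)$ and $(x_0,t_0)$ is $\pi\sum_nn^{-2}|e^{-n|t|+inx}-e^{-n|t_0|+inx_0}|^2$.
\item[(K4)] With $w=-t+iu$ we have $L=t+\log|e^w-1|^2$. Hence $L$ is harmonic, and $L_1:=L-\log(u^2+t^2)=t+\log|(e^w-1)/w|^2$ is smooth on the strip $|u|<2\pi$.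
\end{itemize}

\subsection{The rescaled stream function}

Fix $K>0$ and an integer $m\ge2$. We use the coordinates
\[
z=e^{(-\eta+ix)/m},\qquad x\in\mathbb{R},\ \eta\ge0,
\]
on $\overline{B_1}\setminus\{0\}$. Thus $\eta$ is the rescaled depth below the unit circle, rotation by $2\pi/m$ is the shift $x\mapsto x+2\pi$, and the point $(1,0)$ of the plane is the origin $(x,\eta)=(0,0)$. The map $x+i\eta\mapsto z=e^{i(x+i\eta)/m}$ is conformal. Functions of $x$ are $2\pi$-periodic, and $|x|$ refers to the representative in $[-\pi,\pi]$. The set $\{\eta>\eta_0\}$ is understood to include $z=0$; it is the disc $B_{e^{-\eta_0/m}}$. Let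
\[
Q=(-\pi,\pi)\times(0,K),\qquad d\nu=e^{-2\eta/m}\,dx\,d\eta,\qquad d\nu'=e^{-2\sigma/m}\,dx'\,d\sigma,
\]
so that $dz=m^{-2}d\nu$. A measurable $h:Q\to[0,1]$, even in $x$ and extended by $0$ to $\eta\ge K$, defines an $m$-fold symmetric function on $B_1$, again denoted by $h$. Put $\omega=(1-h)\mathbf 1_{B_1}$, write $\Omega=\frac12-\frac bm$ with $b$ still free, and let $\varphi=(-\Delta)^{-1}\omega+\frac\Omega2|z|^2$. Since $(-\Delta)^{-1}\mathbf 1_{B_1}=\frac14(1-|z|^2)$ in $\overline{B_1}$,
\[
\varphi(z)=\frac14-\frac b{2m}|z|^2+\frac1{2\pi}\int_{B_1}\log|z-z'|\,h(z')\,dz'\qquad(z\in\overline{B_1}).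
\]
We fold the integral onto one sector using $\prod_{j=0}^{m-1}|z-e^{2\pi ij/m}z'|=|z^m-z'^m|$. For $z'=e^{(-\sigma+ix')/m}$,
\[
|z^m-z'^m|^2=e^{-2\eta}+e^{-2\sigma}-2e^{-\eta-\sigma}\cos(x-x')=e^{-\eta-\sigma}\,e^{L(x-x',\,\eta-\sigma)} .
\]
Hence the rescaled stream function $E:=m^2\big(\varphi-\varphi(1,0)\big)$ is, for $\eta\ge0$,
\begin{equation}\label{eq:Eraw}
E(x,\eta)=b\,\ell(\eta)+\frac1{4\pi}\int_Qh\,\big\{L(x-x',\eta-\sigma)-L(x',\sigma)-\eta\big\}\,d\nu',\qquad\ell(\eta)=\tfrac m2\big(1-e^{-2\eta/m}\big).
\end{equation}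
The function $E$ is $C^1$ on $\{\eta\ge0\}$, even in $x$, and its gradient is obtained by differentiating the kernel; the resulting integrals converge absolutely because, by (K4), $|\nabla L|$ has only a singularity of order $-1$. By evenness $E_x(0,0)=0$. Since $\ell'(0)=1$ and $P(-x',-\sigma)=-P(x',\sigma)$, we get $E_\eta(0,0)=b-\frac1{4\pi}\int_Qh\,(1+P(x',\sigma))\,d\nu'$. This dictates the choice
\begin{equation}\label{eq:b}
b=b(h)=\frac1{4\pi}\int_Qh\,\big(1+P(x',\sigma)\big)\,d\nu',\qquad\Omega=\frac12-\frac bm ,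
\end{equation}
which we make from now on. \emph{With this choice $(1,0)$ is a critical point of $\varphi$ for every $h$.} By (K1), $0\le b\le K$.

Inserting \eqref{eq:b} in \eqref{eq:Eraw} gives
\begin{equation}\label{eq:E}
E=E^0-b\,(\eta-\ell(\eta)),\qquad E^0(x,\eta)=\frac1{4\pi}\int_Qh\,k\,d\nu',
\end{equation}
with the kernel
\begin{equation}\label{eq:k}
k=k(x,\eta;x',\sigma)=\log\frac{\cosh(\eta-\sigma)-\cos(x-x')}{\cosh\sigma-\cos x'}+\eta\,P(x',\sigma),
\end{equation}
which does not depend on $m$. From $0\le s-1+e^{-s}\le s^2/2$ with $s=2\eta/m$,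
\begin{equation}\label{eq:ell}
0\le b\,(\eta-\ell(\eta))\le K\eta^2/m .
\end{equation}
The derivatives of $E$ are
\begin{align}
E_x&=\frac1{4\pi}\int_Qh\,\frac{\sin(x-x')}{\cosh(\eta-\sigma)-\cos(x-x')}\,d\nu',\label{eq:Ex}\\
E_\eta&=\frac1{4\pi}\int_Qh\,\big\{P(x-x',\eta-\sigma)+\ell'(\eta)P(x',\sigma)-(1-\ell'(\eta))\big\}\,d\nu',\qquad\ell'(\eta)=e^{-2\eta/m}.\label{eq:Eeta}
\end{align}
Finally $\Delta\varphi=-(1-h)+2\Omega=h-2b/m$ in $B_1$, and the conformal factor of the coordinates is $m^{-2}e^{-2\eta/m}$. Therefore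
\begin{equation}\label{eq:laplace}
\Delta_{x,\eta}E=e^{-2\eta/m}\big(h-2b/m\big)\ \text{ in }\{\eta>0\},\qquad-\Delta\varphi=2b/m\ \text{ on open subsets of }B_1\text{ where }h=0 .
\end{equation}

\subsection{Decomposition into layers}

For $\alpha\in[0,\pi]$, $\sigma>0$ and $\eta\ge0$ define the \emph{layer function}
\begin{equation}\label{eq:Phi}
\Phi(x,\eta)=\Phi(x,\eta;\alpha,\sigma)=\frac1{4\pi}\int_{\alpha<|x'|<\pi}k(x,\eta;x',\sigma)\,dx' .
\end{equation}
It is the periodic logarithmic potential of a unit line density on the segment $\{\alpha<x'<2\pi-\alpha\}$ at depth $\sigma$, corrected by an affine function of $\eta$ so that it vanishes to second order at the origin. It is jointly continuous in $(x,\eta,\alpha,\sigma)$, by (K3) and because $L(x',\sigma)$ and $P(x',\sigma)$ are continuous for $\sigma>0$.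

Suppose that for almost every $\sigma$ the function $h(\cdot,\sigma)$ agrees almost everywhere with an even function that is nondecreasing in $|x|$. Put $\alpha(s,\sigma)=\frac12|\{x\in(-\pi,\pi):h(x,\sigma)\le s\}|$ for $0<s<1$; it is measurable by Fubini's theorem. For almost every $\sigma$ the set $\{h(\cdot,\sigma)>s\}$ is $\{|x|>\alpha(s,\sigma)\}$ up to a null set, so $h(x,\sigma)=\int_0^1\mathbf 1_{\{|x|>\alpha(s,\sigma)\}}ds$ almost everywhere. Since $k(x,\eta;\cdot)\in L^1(Q)$ by (K1) and (K3), Fubini's theorem gives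
\begin{equation}\label{eq:cake}
E^0(x,\eta)=\int_0^K\!\!\int_0^1e^{-2\sigma/m}\,\Phi\big(x,\eta;\alpha(s,\sigma),\sigma\big)\,ds\,d\sigma .
\end{equation}
An inequality for $\Phi$ that holds for all $\alpha$ and $\sigma$ thus passes to $E^0$ with no information on $h$ beyond monotonicity. This is the reason for imposing monotonicity in $|x|$.

\section{Sign estimates for a single layer}\label{sec:layers}

\subsection{Elementary properties}

\begin{lemma}\label{lem:basic}
Let $\alpha\in[0,\pi]$, $\sigma>0$.
\begin{itemize}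
\item[(a)] $\Phi(x,\eta;0,\sigma)=(\eta-\sigma)_+$ and $\Phi(x,\eta;\pi,\sigma)=0$.
\item[(b)] $\Phi$ is even and absolutely continuous in $x$, and, except when $\eta=\sigma$ and $x=\pm\alpha$,
\[
\Phi_x=\frac1{4\pi}\log\frac{\cosh(\eta-\sigma)-\cos(x-\alpha)}{\cosh(\eta-\sigma)-\cos(x+\alpha)},
\]
which is negative for $0<x<\pi$, $0<\alpha<\pi$. So for $0<\alpha<\pi$, $\Phi(\cdot,\eta)$ is strictly decreasing on $[0,\pi]$.
\item[(c)] For $\eta\ne\sigma$, $\Phi_\eta=\frac1{4\pi}\int_{\alpha<|x'|<\pi}\big[P(x-x',\eta-\sigma)+P(x',\sigma)\big]dx'$. In particular $\Phi_\eta>0$ if $\eta>\sigma$ and $\alpha<\pi$.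
\item[(d)] $\Phi(0,\cdot)$ is nondecreasing and $\Phi(0,\eta)\ge0$.
\item[(e)] For $0<\sigma_0<\sigma_1$ there is $C$ such that for $\sigma\in[\sigma_0,\sigma_1]$, $\alpha\in[0,\pi]$ and $x^2+\eta^2\le\sigma_0^2/4$,
\[
\Big|\Phi(x,\eta;\alpha,\sigma)-\frac1{4\pi}\,\frac{\sin\alpha}{\cosh\sigma-\cos\alpha}\,(\eta^2-x^2)\Big|\le C(x^2+\eta^2)^{3/2}.
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (K1), $\Phi(x,\eta;0,\sigma)=\frac12(|\eta-\sigma|-\sigma)+\frac\eta2=(\eta-\sigma)_+$.

(b) The $x$-dependent part of $4\pi\Phi$ is $\int_\alpha^{2\pi-\alpha}L(x-x',\eta-\sigma)\,dx'=\int_{x+\alpha-2\pi}^{x-\alpha}L(u,\eta-\sigma)\,du$, and $L(\cdot,t)$ is locally integrable, periodic and even. The sign follows from $\cos(x-\alpha)-\cos(x+\alpha)=2\sin x\sin\alpha>0$.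

(c) For $\eta\ne\sigma$ the kernel is smooth; differentiate under the integral and use (K2).

(d) For $\eta>\sigma$, $\Phi_\eta(0,\eta)\ge0$ by (c). For $\eta<\sigma$, $\Phi_\eta(0,\eta)=\frac1{2\pi}\int_\alpha^\pi[P(u,\sigma)-P(u,\sigma-\eta)]\,du$. Now
\[
\partial_tP(u,t)=\frac{1-\cosh t\cos u}{(\cosh t-\cos u)^2}=-\partial_u\frac{\sin u}{\cosh t-\cos u},\qquad\text{so}\qquad\partial_t\int_\alpha^\pi P(u,t)\,du=\frac{\sin\alpha}{\cosh t-\cos\alpha}\ge0
\]
for $t>0$, and $\Phi_\eta(0,\eta)\ge0$. Since $\Phi(0,\cdot)$ is continuous and $\Phi(0,0)=0$, the claim follows.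

(e) Formula \eqref{eq:Phi} defines $\Phi$ for all real $\eta<\sigma$, where it is smooth and, by (K4), harmonic in $(x,\eta)$; its third derivatives are bounded uniformly on the stated range. At the origin $\Phi=0$, $\Phi_x=\Phi_{x\eta}=0$ by evenness, and $\Phi_\eta=0$ by (c) and (K2). Differentiating (b) at the origin gives $\Phi_{xx}=-\frac1{2\pi}\frac{\sin\alpha}{\cosh\sigma-\cos\alpha}$, and $\Phi_{\eta\eta}=-\Phi_{xx}$. Apply Taylor's formula.
\end{proof}

Part (e) is the layer-by-layer form of Example~\ref{ex:sector}: seen from the origin, every layer with $0<\alpha<\pi$ produces the saddle $\eta^2-x^2$ with a \emph{positive} coefficient. But (e) holds only for $|(x,\eta)|\ll\sigma$, and \eqref{eq:cake} contains layers at all depths, including $\sigma$ comparable to $\eta$ or smaller. We need the sign of $\Phi$ without any restriction on the relative sizes of $\eta$, $\alpha$ and $\sigma$.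

\subsection{One change of sign}

For $\eta\le\sigma$, Lemma~\ref{lem:basic}(a) says that $\Phi$ vanishes at both ends $\alpha=0$ and $\alpha=\pi$. If $\partial_\alpha\Phi$ changes sign only once, then $\Phi$ has one sign for all $\alpha$. A substitution makes this visible. Let
\[
B=\cosh\sigma,\quad C=\cosh(\eta-\sigma),\quad X=\cos x,\quad c=\cos\alpha,\quad\lambda=\eta\sinh\sigma,\quad\kappa=B-CX .
\]
From $\cos(x-\alpha)+\cos(x+\alpha)=2Xc$ and $\cos(x-\alpha)\cos(x+\alpha)=X^2+c^2-1$ we get
\begin{equation}\label{eq:product}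
\big(C-\cos(x-\alpha)\big)\big(C-\cos(x+\alpha)\big)=C^2+X^2+c^2-1-2CXc=(c-CX)^2+(C^2-1)(1-X^2).
\end{equation}
Let $\bar k(\alpha)=k|_{x'=\alpha}+k|_{x'=-\alpha}$, so that $\Phi=\frac1{4\pi}\int_\alpha^\pi\bar k(\alpha')\,d\alpha'$, and put $w=1/(B-c)$. Since $(c-CX)w=\kappa w-1$,
\begin{equation}\label{eq:F}
\bar k(\alpha)=F(w):=\log q(w)+2\lambda w,\qquad q(w)=(\kappa w-1)^2+\delta^2w^2,\qquad\delta^2=(C^2-1)(1-X^2).
\end{equation}
As $\alpha$ increases from $0$ to $\pi$, $w$ decreases from $w_2=\frac1{B-1}$ to $w_1=\frac1{B+1}$. We consider $F$ on all of $[0,\infty)$, with values in $[-\infty,\infty)$; the gain is the normalization $F(0)=0$.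

\begin{lemma}\label{lem:signchange}
Let $0<\eta\le\sigma$ and $0<x\le\pi$.
\begin{itemize}
\item[(I)] If $\lambda<\kappa$, then $\Phi(x,\eta;\alpha,\sigma)\le0$ for all $\alpha\in[0,\pi]$.
\item[(II)] If $\lambda>\kappa$ and $\bar k(0)<0$, then $\Phi(x,\eta;\alpha,\sigma)>0$ for all $\alpha\in(0,\pi)$.
\end{itemize}
\end{lemma}

For fixed $\sigma$ and small $x,\eta$ one has $\lambda-\kappa=\frac12\cosh\sigma\,(\eta^2-x^2)+o(x^2+\eta^2)$, so the two cases correspond to the outside and the inside of the right-angle cone.

\begin{proof}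
Since $B>C\ge1$, we have $\kappa>0$. Where $q>0$, $F'=N/q$ with $N=q'+2\lambda q$, a quadratic polynomial with positive leading coefficient $2\lambda(\kappa^2+\delta^2)$ and $N(0)=2(\lambda-\kappa)$. If $\delta\ne0$, then $q>0$ everywhere. If $\delta=0$, then $q$ vanishes only at $1/\kappa$, where $F=-\infty$, and $N=2(\kappa w-1)\big(\kappa+\lambda(\kappa w-1)\big)$ has the roots $\frac{\lambda-\kappa}{\lambda\kappa}<\frac1\kappa$. In all cases $F(w)\to\infty$ as $w\to\infty$.

(I) Here $N(0)<0$, so $N$ has exactly one positive root, which is $1/\kappa$ if $\delta=0$. Thus $F$ decreases from $0$ up to this root and then increases to $\infty$: there is $w_0>0$ with $F<0$ on $(0,w_0)$ and $F>0$ on $(w_0,\infty)$. So there is $\alpha_0\in[0,\pi]$ with $\bar k\ge0$ on $(0,\alpha_0)$ and $\bar k\le0$ on $(\alpha_0,\pi)$. If $\alpha\ge\alpha_0$, then $\Phi=\frac1{4\pi}\int_\alpha^\pi\bar k\le0$. If $\alpha<\alpha_0$, then $\Phi=\Phi|_{\alpha=0}-\frac1{4\pi}\int_0^\alpha\bar k\le(\eta-\sigma)_+=0$.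

(II) Here $N(0)>0$ and $F(w_2)=\bar k(0)<0$. If $\delta\ne0$, then $F$ is smooth and $F(w_2)<F(0)$, so $N$ is negative somewhere in $(0,w_2)$ and has two positive roots $a_1<a_2$. If $\delta=0$, the two roots $a_1<a_2=1/\kappa$ given above are positive. In both cases $F$ increases on $(0,a_1)$, decreases on $(a_1,a_2)$ and increases on $(a_2,\infty)$. So $F>0$ on $(0,a_1]$, which forces $a_1<w_2$. If $a_2<w_2$, then $F\le F(w_2)<0$ on $[a_2,w_2]$. Thus $F$ decreases on $[a_1,\min(a_2,w_2)]$ from a positive to a negative value and stays negative up to $w_2$: there is $w_0\in(0,w_2)$ with $F>0$ on $(0,w_0)$ and $F<0$ on $(w_0,w_2]$. So there is $\alpha_0\in(0,\pi]$ with $\bar k<0$ on $(0,\alpha_0)$ and $\bar k>0$ on $(\alpha_0,\pi)$. Since $\int_0^\pi\bar k=4\pi(\eta-\sigma)_+=0$, we have $\alpha_0<\pi$. If $\alpha_0\le\alpha<\pi$, then $\Phi=\frac1{4\pi}\int_\alpha^\pi\bar k>0$. If $0<\alpha<\alpha_0$, then $\Phi=-\frac1{4\pi}\int_0^\alpha\bar k>0$.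
\end{proof}

\subsection{Positivity in a universal cone}

Throughout, $\gamma=\frac1{20}$.

\begin{lemma}\label{lem:cone}
If $\eta,\sigma>0$, $0<\alpha<\pi$ and $|x|\le\gamma\min(\eta,1)$, then $\Phi(x,\eta;\alpha,\sigma)>0$. For $\alpha\in\{0,\pi\}$, $\Phi\ge0$.
\end{lemma}

\begin{proof}
The last statement is Lemma~\ref{lem:basic}(a). By evenness let $x\ge0$.

\emph{Case A: $\eta\le\sigma$.} We prove positivity in the larger range $0\le x\le\frac1{10}\bar\eta$, $\bar\eta=\min(\eta,1)$, which is needed in Case C. By Lemma~\ref{lem:basic}(b) it suffices to treat $x>0$. We verify the hypotheses of Lemma~\ref{lem:signchange}(II). By Taylor's formula,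
\[
\lambda-B+C=\eta\sinh\sigma-\cosh\sigma+\cosh(\sigma-\eta)=\int_0^\eta(\eta-s)\cosh(\sigma-s)\,ds\ge\frac{\eta^2}2\,C,
\]
so $\lambda-\kappa=(\lambda-B+C)-C(1-X)\ge\frac C2(\eta^2-x^2)>0$.

It remains to show $\bar k(0)<0$. Directly from \eqref{eq:k}, $\bar k(0)=2\log\frac{C-X}{B-1}+2\eta\coth\frac\sigma2$. Put $a=\frac\sigma2$ and $\tau=\frac\eta2\le a$. Then $C-X=2\sinh^2(a-\tau)+2\sin^2\frac x2$ and $B-1=2\sinh^2a$, so the claim is
\[
\sin^2\tfrac x2<Y:=\sinh^2a\;e^{-2\tau\coth a}-\sinh^2(a-\tau).
\]
Write $\sinh^2(a-\tau)=\sinh^2a\;e^{-2Z}$ with $Z=\int_0^\tau\coth(a-s)\,ds$ (and $Z=\infty$ if $\tau=a$), so that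
\[
Y=\sinh^2a\;e^{-2\tau\coth a}\big(1-e^{-2(Z-\tau\coth a)}\big).
\]
We have $\coth(a-s)-\coth a=\frac{\sinh s}{\sinh(a-s)\sinh a}$ and $\sinh(a-s)\le e^{-s}\sinh a$ for $0\le s\le a$. Hence
\[
Z-\tau\coth a\ge\int_0^\tau\frac{e^{2s}-1}{2\sinh^2a}\,ds=\frac{e^{2\tau}-1-2\tau}{4\sinh^2a}=:y .
\]
Moreover $y\le1$, because $\tau\le a$ and $4\sinh^2a-(e^{2a}-1-2a)=e^{-2a}-1+2a\ge0$. By concavity $1-e^{-2y}\ge(1-e^{-2})y$. Also $2\tau\coth a\le2\tau\coth\tau=2\tau+\frac{4\tau}{e^{2\tau}-1}\le2\tau+2$. With $2\tau=\eta$ and $\frac14(1-e^{-2})e^{-2}>0.029$,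
\[
Y\ge\frac{1-e^{-2}}4\,e^{-\eta-2}(e^\eta-1-\eta)\ge0.029\big(1-(1+\eta)e^{-\eta}\big)=0.029\int_0^\eta se^{-s}ds\ge0.029\,\frac{\bar\eta^{\,2}}{2e}>\frac{\bar\eta^{\,2}}{200},
\]
while $\sin^2\frac x2\le\frac{x^2}4\le\frac{\bar\eta^{\,2}}{400}$.

\emph{Case B: $\eta>\sigma$ and $x\le t:=\eta-\sigma$.} We compare with the point $(0,\sigma)$, where $\Phi\ge0$ by Lemma~\ref{lem:basic}(d). From \eqref{eq:k},
\[
\Phi(x,\eta)-\Phi(0,\sigma)=\frac1{4\pi}\int_{\alpha<|x'|<\pi}\Big[\log\frac{\cosh t-\cos(x-x')}{1-\cos x'}+t\,P(x',\sigma)\Big]dx' .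
\]
The second term is positive. For the first, add the values at $x'$ and $-x'$ and use \eqref{eq:product} with $C=\cosh t$, $c=\cos x'$: it suffices that
\[
\big(C-\cos(x-x')\big)\big(C-\cos(x+x')\big)-(1-c)^2=C^2+X^2-2+2c(1-CX)\ge0 .
\]
This expression is affine in $c\in[-1,1]$. At $c=1$ it equals $(C-X)^2\ge0$. At $c=-1$ it equals $(C+X)^2-4\ge0$, since $\cosh t+\cos x\ge2+\frac12(t^2-x^2)\ge2$.

\emph{Case C: $\eta>\sigma$ and $x>\eta-\sigma$.} Then $\sigma>\eta-x\ge\frac{19}{20}\eta$, so $x\le\frac1{20}\min(\eta,1)\le\frac1{10}\min(\sigma,1)$. By Lemma~\ref{lem:basic}(c) and continuity $\Phi(x,\eta)>\Phi(x,\sigma)$, and $\Phi(x,\sigma)>0$ by Case A with $\eta=\sigma$.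
\end{proof}

\subsection{Negativity between the corners}

We next need $E<0$ near the unit circle halfway between two corners. Layers below the observation point are harmless.

\begin{lemma}\label{lem:deep}
If $\frac\pi2\le|x|\le\pi$ and $0\le\eta\le\min(\sigma,1)$, then $\Phi(x,\eta;\alpha,\sigma)\le0$ for all $\alpha\in[0,\pi]$.
\end{lemma}

\begin{proof}
By continuity let $\eta>0$, and by evenness $x>0$. Since $X\le0$ and $\eta\le1$, we have $\lambda\le\sinh\sigma<B\le\kappa$, and Lemma~\ref{lem:signchange}(I) applies.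
\end{proof}

For $\sigma<\eta$ no such statement holds for all $\alpha$, since $\Phi=\eta-\sigma>0$ at $\alpha=0$. What saves the situation is the gap $|x'|<\alpha$ in the layer. If $\alpha\ge\gamma\sigma$, the gap lowers $\Phi$ by a quantity of order $\sigma\log\frac1\sigma$, the same logarithm as in \eqref{eq:sector}, and this beats $(\eta-\sigma)_+$ after integration in $\sigma$. Let
\[
\Theta(\alpha,\sigma)=\frac1\pi\int_0^\alpha\Lambda(u,\sigma)\,du .
\]

\begin{lemma}\label{lem:shallow}
If $\frac{2\pi}3\le|x|\le\pi$ and $\eta\ge0$, then $\Phi(x,\eta;\alpha,\sigma)\le(\eta-\sigma)_+-\Theta(\alpha,\sigma)$ for all $\alpha\in[0,\pi]$, $\sigma>0$. If $0<\sigma<\frac12$ and $\gamma\sigma\le\alpha\le\frac{2\pi}3$, then $\Theta(\alpha,\sigma)\ge\frac{\gamma\sigma}\pi\log\frac1{2\sigma}$.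
\end{lemma}

\begin{proof}
By \eqref{eq:Lambda}, $k=|\eta-\sigma|-\sigma-2\Lambda(x-x',\eta-\sigma)+2\Lambda(x',\sigma)+\eta P(x',\sigma)$. Since $\Lambda$ has mean zero, its integrals over $\alpha<|x'|<\pi$ are minus those over $|x'|<\alpha$. With $a=1-\frac\alpha\pi\in[0,1]$,
\[
\Phi=\frac a2\big(|\eta-\sigma|-\sigma\big)+\frac\eta{4\pi}\int_{\alpha<|x'|<\pi}P(x',\sigma)\,dx'+\Psi-\Theta,\qquad\Psi=\frac1{2\pi}\int_{-\alpha}^\alpha\Lambda(x-x',\eta-\sigma)\,dx' .
\]
By (K2) the second term is at most $\frac a2\eta$, so the first two together are at most $a(\eta-\sigma)_+\le(\eta-\sigma)_+$.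

We show $\Psi\le0$, again by a single change of sign. Let $r=e^{-|\eta-\sigma|}\in(0,1]$. The function $\Psi$ is absolutely continuous in $\alpha$, vanishes at $\alpha=0$ and $\alpha=\pi$, and $\partial_\alpha\Psi=-\frac1{4\pi}\log\Pi$ almost everywhere, where
\[
\Pi=\big(1+r^2-2r\cos(x-\alpha)\big)\big(1+r^2-2r\cos(x+\alpha)\big)=(1+r^2)^2-4r(1+r^2)Xc+4r^2(X^2+c^2-1)
\]
is a convex function of $c=\cos\alpha$. Since $-1\le X\le-\frac12$, we have $\Pi|_{c=1}=(1+r^2-2rX)^2>1$, and $\Pi|_{c=-1}=(1+r^2+2rX)^2\le1$ because $0\le(1-r)^2\le1+r^2+2rX\le1-r+r^2\le1$. By convexity $\{c\in[-1,1]:\Pi\le1\}$ is an interval $[-1,c_0]$ with $c_0<1$. So $\Psi$ first decreases and is then nondecreasing in $\alpha$, and $\Psi\le0$.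

For the second statement, $\Lambda(\cdot,\sigma)$ is decreasing on $[0,\pi]$, so $\Theta$ is concave in $\alpha$, and on $[\gamma\sigma,\frac{2\pi}3]$ it is at least the smaller of its two endpoint values. Let $r=e^{-\sigma}\ge e^{-1}$. At the right endpoint, by (K1),
\[
\Theta(\tfrac{2\pi}3,\sigma)=\frac1{2\pi}\int_{2\pi/3}^\pi\log(1-2r\cos u+r^2)\,du\ge\frac16\log(1+r)\ge0.05 .
\]
At the left endpoint, $1-2r\cos u+r^2=(1-r)^2+2r(1-\cos u)\le\sigma^2+u^2$ gives
\[
\Theta(\gamma\sigma,\sigma)\ge\frac{\gamma\sigma}\pi\Lambda(\gamma\sigma,\sigma)\ge-\frac{\gamma\sigma}{2\pi}\log\big((1+\gamma^2)\sigma^2\big)\ge\frac{\gamma\sigma}\pi\log\frac1{2\sigma}.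
\]
Finally $\sigma\log\frac1{2\sigma}\le\frac1{2e}$, so $\frac{\gamma\sigma}\pi\log\frac1{2\sigma}<0.05$.
\end{proof}

\section{The invariant class and the fixed point}\label{sec:fixed}

\subsection{The class $\mathcal C$}

The constants are fixed in the order $\gamma,\beta,K,c_1,m_0$. Let
\[
\gamma=\tfrac1{20},\qquad\beta=\tfrac12e^{-130},\qquad K=1+\tfrac{300}\beta .
\]
The height $\beta$ is chosen so that $\frac\gamma{2\pi}\log\frac1{2\beta}=\frac{65}{20\pi}>1$, and the depth $K$ so that $\frac12\cdot0.04\,\beta(K-1)=6$. We will use repeatedly that $e^{-2\sigma/m}\ge\frac12$ for $\sigma\le\beta$. Let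
\[
V=\{|x|<\gamma\eta,\ 0<\eta<\beta\},\qquad W=\{\tfrac{2\pi}3\le|x|\le\pi,\ 0<\eta\le\beta\};
\]
see Figure~\ref{fig:strip}. Let $\mathcal C\subset L^2(Q)$ be the set of measurable $h:Q\to[0,1]$ such that for almost every $\eta$ the function $h(\cdot,\eta)$ agrees almost everywhere with an even function nondecreasing in $|x|$, and such that $h=0$ a.e.\ on $V$ and $h=1$ a.e.\ on $W$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\fill[gray!25] (0,0) .. controls (0.9,0.9) and (2.0,1.6) .. (3.14,1.6) -- (3.14,0) -- cycle;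
\fill[gray!25] (0,0) .. controls (-0.9,0.9) and (-2.0,1.6) .. (-3.14,1.6) -- (-3.14,0) -- cycle;
\fill[gray!60] (2.09,0) rectangle (3.14,0.8);
\fill[gray!60] (-3.14,0) rectangle (-2.09,0.8);
\draw (-3.14,0) rectangle (3.14,2.4);
\draw[thick] (0,0) .. controls (0.9,0.9) and (2.0,1.6) .. (3.14,1.6);
\draw[thick] (0,0) .. controls (-0.9,0.9) and (-2.0,1.6) .. (-3.14,1.6);
\draw[dashed] (0,0) -- (0.22,0.8) -- (-0.22,0.8) -- cycle;
\node at (0,0.6) {$V$};
\node at (2.62,0.4) {$W$};
\node at (-2.62,0.4) {$W$};
\node at (0,1.8) {$D$: $E>0$, $h=0$};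
\node at (1.35,0.4) {$h=1$};
\node at (-1.35,0.4) {$h=1$};
\node[below] at (0,0) {$0$};
\node[below] at (3.14,0) {$x=\pi$};
\node[below] at (-3.14,0) {$x=-\pi$};
\node[right] at (3.14,0.8) {$\eta=\beta$};
\node[right] at (3.14,1.6) {$\eta=\eta_*$};
\node[right] at (3.14,2.4) {$\eta=K$};
\end{tikzpicture}
\caption{One period of the patch in the coordinates $z=e^{(-\eta+ix)/m}$, schematic and not to scale. The bottom edge $\eta=0$ is an arc of the unit circle and the origin is the corner $z=1$. Every $h\in\mathcal C$ vanishes on the thin cone $V$ and equals $1$ on $W$. At the fixed point, $h$ is the indicator function of the shaded set, the patch $D$ is the unshaded set, and the thick curves $x=\pm A(\eta)$, $0\le\eta\le\eta_*$, form $\partial D$.}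
\label{fig:strip}
\end{figure}

The two constraints play different roles. The constraint on $V$ keeps the domain attached to the critical point: without it nothing would force $(1,0)$ to lie on $\partial D$. The constraint on $W$ keeps $h$ away from $0$. Together they give, for $h\in\mathcal C$ and almost every $\sigma$,
\begin{equation}\label{eq:alpha}
\gamma\sigma\le\alpha(s,\sigma)\le\tfrac{2\pi}3\qquad(0<\sigma<\beta,\ 0<s<1),
\end{equation}
so a fixed family of layers is neither full ($\alpha=0$) nor empty ($\alpha=\pi$), and this turns the weak inequalities of Section~\ref{sec:layers} into strict ones. Also $b>0$ for $h\in\mathcal C$.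

The class $\mathcal C$ contains $\mathbf 1_W$ and is convex and bounded. It is closed in $L^2(Q)$: if $h_n\to h$ in $L^2$, then along a subsequence $h_n\to h$ a.e., so for almost every $\eta$ there is a symmetric set of full measure in $(-\pi,\pi)$ on which all $h_n(\cdot,\eta)$ are even and nondecreasing in $|x|$ and converge to $h(\cdot,\eta)$; these properties and the constraints pass to the limit. A closed, convex, bounded subset of a Hilbert space is weakly compact, and since $L^2(Q)$ is separable the weak topology on $\mathcal C$ is metrizable.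

Applying the layer decomposition to the absolutely convergent integral \eqref{eq:Ex}, we find $E_x(x,\eta)=\int_0^K\!\int_0^1e^{-2\sigma/m}\Phi_x(x,\eta;\alpha(s,\sigma),\sigma)\,ds\,d\sigma$. By Lemma~\ref{lem:basic}(a),(b) the integrand is $\le0$ for $0<x<\pi$, and by \eqref{eq:alpha} it is negative for almost every $\sigma<\beta$. Hence, for every $h\in\mathcal C$,
\begin{equation}\label{eq:monotone}
E_x(x,\eta)<0\qquad(0<x<\pi,\ \eta\ge0).
\end{equation}

\subsection{Invariance}

In the cone, $E^0>0$ is not enough, because the correction \eqref{eq:ell} has the wrong sign and is of order $\eta^2/m$. We need a quadratic lower bound that is uniform in $m$ and $h$.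

\begin{lemma}\label{lem:quadratic}
There is $c_1>0$, independent of $m$ and of $h\in\mathcal C$, such that $E^0(x,\eta)\ge c_1\eta^2$ for $0<\eta\le\beta$, $|x|\le\gamma\eta$, and $E^0(0,\eta)\ge c_1\beta^2$ for $\eta\ge\beta$.
\end{lemma}

\begin{proof}
Let $0<\eta\le\beta$, $|x|\le\gamma\eta$. By Lemma~\ref{lem:cone} every layer in \eqref{eq:cake} contributes a nonnegative amount, so we may keep only $\sigma\in[\frac\beta2,\beta]$, where $\alpha(s,\sigma)\in I:=[\frac{\gamma\beta}2,\frac{2\pi}3]$ by \eqref{eq:alpha}. The function $G(\xi,\eta,\alpha,\sigma)=\eta^{-2}\Phi(\eta\xi,\eta;\alpha,\sigma)$ is continuous and, by Lemma~\ref{lem:cone}, positive on $[-\gamma,\gamma]\times(0,\beta]\times I\times[\frac\beta2,\beta]$. By Lemma~\ref{lem:basic}(e) it extends continuously to $\eta=0$ with the positive value $\frac1{4\pi}\frac{\sin\alpha}{\cosh\sigma-\cos\alpha}(1-\xi^2)$. By compactness $G\ge c_0>0$, where $c_0$ depends only on $\beta$ and $\gamma$. Hence $E^0\ge\frac\beta2\cdot\frac12c_0\eta^2$, and we take $c_1=c_0\beta/4$. The second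 claim follows because $E^0(0,\cdot)$ is nondecreasing by Lemma~\ref{lem:basic}(d).
\end{proof}

Let $m_0$ be an integer with $m_0\ge K^3$ and $m_0>K^3/(c_1\beta^2)$, and \emph{fix $m\ge m_0$}. Since $K^2\beta\ge20$, $K>2$ and $\beta<1$, we have
\begin{equation}\label{eq:m}
m>2K,\qquad m\ge K^3,\qquad m\ge\frac{20K}\beta,\qquad\frac Km<c_1,\qquad\frac{K^3}m<c_1\beta^2 .
\end{equation}

\begin{proposition}\label{prop:invariance}
Let $h\in\mathcal C$ and $E=E_h$.
\begin{itemize}
\item[(a)] $E>0$ on $\overline V\setminus\{(0,0)\}$, and $E(0,\eta)>0$ for $0<\eta\le K$.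
\item[(b)] $E<0$ for $\frac{2\pi}3\le|x|\le\pi$, $0\le\eta\le\beta$.
\item[(c)] $E>0$ for $\eta\ge K$, and $\varphi(0)>\varphi(1,0)$.
\end{itemize}
Consequently $T(h):=\mathbf 1_{\{E_h\le0\}}|_Q$ belongs to $\mathcal C$.
\end{proposition}

\begin{proof}
(a) By \eqref{eq:E}, \eqref{eq:ell}, Lemma~\ref{lem:quadratic} and \eqref{eq:m}, $E\ge(c_1-\frac Km)\eta^2>0$ on $\overline V\setminus\{(0,0)\}$, and $E(0,\eta)\ge c_1\beta^2-\frac{K^3}m>0$ for $\beta\le\eta\le K$.

(b) Here $E\le E^0$. In \eqref{eq:cake} the layers with $\sigma\ge\beta$ satisfy $\eta\le\min(\sigma,1)$ and contribute a nonpositive amount by Lemma~\ref{lem:deep}. By Lemma~\ref{lem:shallow} and \eqref{eq:alpha} the layers with $\sigma<\beta$ contribute at most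
\[
\int_0^\beta(\eta-\sigma)_+\,d\sigma-\frac12\int_0^\beta\frac{\gamma\sigma}\pi\log\frac1{2\sigma}\,d\sigma\le\frac{\beta^2}2\Big(1-\frac\gamma{2\pi}\log\frac1{2\beta}\Big)=\frac{\beta^2}2\Big(1-\frac{65}{20\pi}\Big)<0 .
\]

(c) We show that $E^0(0,\cdot)$ grows linearly while the oscillation of $E^0$ in $x$ stays bounded. For $\sigma<\beta$, $\eta\ge1$ and $\alpha\le\frac{2\pi}3$, Lemma~\ref{lem:basic}(c) and (K2) give
\[
\Phi_\eta(0,\eta)\ge\frac{2\pi-2\alpha}{4\pi}\tanh\frac{\eta-\sigma}2\ge\frac16\tanh\frac14>0.04 ,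
\]
so $\Phi(0,K)\ge\Phi(0,1)+0.04(K-1)\ge0.04(K-1)$ for these layers. All other layers have $\Phi(0,K)\ge0$ by Lemma~\ref{lem:basic}(d). Hence $E^0(0,K)\ge\beta\cdot\frac12\cdot0.04(K-1)=6$. Next, by \eqref{eq:Lambda} and (K3),
\[
E^0(0,K)-E^0(x,K)=\frac1{2\pi}\int_Qh\,\big[\Lambda(x-x',K-\sigma)-\Lambda(x',K-\sigma)\big]d\nu'\le\frac1\pi\int_0^\infty\frac{\pi^2}{\sqrt3}e^{-t}dt=\frac\pi{\sqrt3}<2 .
\]
With \eqref{eq:ell} and $m\ge K^3$ we get $E(x,K)\ge6-2-1>0$ for all $x$. In the disc $\{\eta>K\}$ we have $h=0$ and $-\Delta\varphi=2b/m>0$, and $\varphi>\varphi(1,0)$ on its boundary circle. The minimum principle gives $\varphi>\varphi(1,0)$ in the disc.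

Finally, $T(h)$ is even, nondecreasing in $|x|$ by \eqref{eq:monotone}, equal to $0$ on $V$ by (a) and equal to $1$ on $W$ by (b).
\end{proof}

\subsection{The fixed point}

The Schauder--Tychonoff theorem states that a continuous map of a nonempty compact convex subset of a locally convex Hausdorff space into itself has a fixed point. We apply it to $\mathcal C$ with the weak topology of $L^2(Q)$. The indicator function in the definition of $T$ is discontinuous at $E=0$, and continuity of $T$ rests on the fact that this level set is null.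

Let $h_n\rightharpoonup h$ weakly in $L^2(Q)$ with $h_n,h\in\mathcal C$. Since $0\le h_n\le1$ and $L^2(Q)$ is dense in $L^1(Q)$, we have $\int h_nf\to\int hf$ for all $f\in L^1(Q)$. For fixed $(x,\eta)$ the kernels in \eqref{eq:b} and \eqref{eq:E} are in $L^1(Q)$, so $E_{h_n}\to E_h$ pointwise. By \eqref{eq:monotone}, $E_h$ has at most two zeros on each horizontal segment of $Q$, so $\{E_h=0\}$ is null. At every point where $E_h\ne0$ we have $T(h_n)=T(h)$ for large $n$. Thus $T(h_n)\to T(h)$ a.e., hence in $L^2$ and weakly. So $T$ is continuous, and \emph{there is $h\in\mathcal C$ with $T(h)=h$.}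

We fix this $h$, with its $b$, $\Omega$, $\varphi$, $E$, and put
\[
\varphi_0=\varphi(1,0),\qquad D=\{z\in B_1:\varphi(z)>\varphi_0\}.
\]
The set $D$ is open and $m$-fold symmetric. For $0<\eta<K$ we have $1-h=\mathbf 1_{\{E>0\}}$ a.e., and for $\eta\ge K$ we have $h=0$ and $E>0$ by Proposition~\ref{prop:invariance}(c); this is what makes the truncation at depth $K$ consistent. So $\omega=\mathbf 1_D$ a.e., and $\varphi$ is the function \eqref{eq:phi} for this $D$ and $\Omega=\frac12-\frac bm$. From $0<b\le K$ and $m>2K$ we get $\Omega\in(0,\frac12)$.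

\section{The shape of $D$ and the proof of Theorem~\ref{thm:existence}}\label{sec:shape}

By Proposition~\ref{prop:invariance}, $E(\pi,\eta)<0$ for $0\le\eta\le\beta$ and $E(\pi,K)>0$. Let
\[
\eta_*=\inf\{\eta>0:E(\pi,\eta)\ge0\}\in(\beta,K).
\]
Then $E(\pi,\eta)<0$ for $0\le\eta<\eta_*$, $E(\pi,\eta_*)=0$, and by \eqref{eq:monotone} $E(x,\eta_*)>0$ for $|x|<\pi$. We have no monotonicity in $\eta$, so $E(\pi,\cdot)$ could a priori become nonpositive again below the depth $\eta_*$. This would create holes in $D$, with no control on their number or on whether their boundaries are disjoint. The next lemma excludes them by computing the integral of $E_\eta$ over the holes in two ways: integration by parts makes it nonpositive, while in the kernel representation the interaction of the holes with themselves cancels by antisymmetry and what remains is positive.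

\begin{lemma}\label{lem:noholes}
$E>0$ for $\eta>\eta_*$; that is, $B_{e^{-\eta_*/m}}\subset D$.
\end{lemma}

\begin{proof}
Let $U=\{(x,\eta)\in Q:\eta>\eta_*,\ E\le0\}$ and $U_0=\{(x,\eta)\in Q:\eta<\eta_*,\ E\le0\}$, so that $h=\mathbf 1_{U_0\cup U}$ a.e. Suppose $|U|>0$. The function $E_-=\max(-E,0)$ is Lipschitz on $[-\pi,\pi]\times[\eta_*,K]$ and vanishes for $\eta=\eta_*$ and $\eta=K$. Since $\{E=0\}$ is null, integration by parts in $\eta$ over this rectangle gives
\[
\int_UE_\eta\,d\nu=-\int\partial_\eta E_-\;e^{-2\eta/m}dx\,d\eta=-\frac2m\int E_-\,d\nu\le0 .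
\]
On the other hand, by \eqref{eq:Eeta}, with $\ell'=\ell'(\eta)$,
\begin{align*}
4\pi\int_UE_\eta\,d\nu={}&\int_U\!\int_UP(x-x',\eta-\sigma)\,d\nu'd\nu+\int_U\!\int_U\big[\ell'P(x',\sigma)-(1-\ell')\big]d\nu'd\nu\\
&+\int_U\!\int_{U_0}\big[P(x-x',\eta-\sigma)+\ell'P(x',\sigma)-(1-\ell')\big]d\nu'd\nu .
\end{align*}
The first term converges absolutely, because $\int_{-\pi}^\pi|P(u,t)|\,du=2\pi$ for $t\ne0$, and it vanishes because the integrand changes sign when the two points are exchanged. In the second term $\sigma>\beta$, so $P(x',\sigma)\ge\tanh\frac\beta2\ge\tanh\frac\beta4$. In the third term $0<\sigma<\eta$ and $\max(\eta-\sigma,\sigma)\ge\frac\eta2\ge\frac\beta2$, so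
\[
P(x-x',\eta-\sigma)+\ell'P(x',\sigma)\ge\ell'\Big[\tanh\frac{\eta-\sigma}2+\tanh\frac\sigma2\Big]\ge\ell'\tanh\frac\beta4 .
\]
Both brackets are therefore at least $\ell'\big[\tanh\frac\beta4-(e^{2\eta/m}-1)\big]$. For $\eta\le K$ we have $2\eta/m\le1$, hence by \eqref{eq:m} $e^{2\eta/m}-1\le\frac{4K}m\le\frac\beta5<\tanh\frac\beta4$. So $\int_UE_\eta\,d\nu>0$, a contradiction.

Thus $|U|=0$, and by continuity $E\ge0$ for $\eta\ge\eta_*$. In the disc $\{\eta>\eta_*\}$ we have $h=0$ a.e., so $-\Delta\varphi=2b/m>0$ and $\varphi\ge\varphi_0$. A point with $\varphi=\varphi_0$ would be an interior minimum, which is impossible.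
\end{proof}

For $0<\eta<\eta_*$ we have $E(0,\eta)>0>E(\pi,\eta)$, so by \eqref{eq:monotone} $E(\cdot,\eta)$ has a unique zero $A(\eta)\in(0,\pi)$ on $[0,\pi]$. Put $A(0)=0$ and $A(\eta_*)=\pi$. Since $E(0,0)=0$, \eqref{eq:monotone} gives $E(x,0)<0$ for $0<|x|\le\pi$. So for every $\eta\in[0,\eta_*]$, $A(\eta)$ is the only zero of $E(\cdot,\eta)$ in $[0,\pi]$. If $\eta_n\to\eta$ in $[0,\eta_*]$, every limit point $a$ of $A(\eta_n)$ satisfies $E(a,\eta)=0$, so $a=A(\eta)$; hence $A$ is continuous on $[0,\eta_*]$. We have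
\begin{equation}\label{eq:D}
D=\{\eta>\eta_*\}\cup\{0<\eta\le\eta_*,\ |x|<A(\eta)\},\qquad A(\eta)\ge\gamma\eta\quad(0\le\eta\le\beta),
\end{equation}
the inequality by Proposition~\ref{prop:invariance}(a).

\begin{lemma}\label{lem:jordan}
The set $J=\{z\in\overline{B_1}:\varphi(z)=\varphi_0\}$ is a Jordan curve through $(1,0)$, and $D$ is the Jordan domain bounded by $J$.
\end{lemma}

\begin{proof}
By the above, $J$ is the union of the $2m$ arcs
\[
\Gamma_j^\pm=\big\{e^{2\pi ij/m}e^{(-\eta\pm iA(\eta))/m}:0\le\eta\le\eta_*\big\},\qquad j\in\mathbb{Z}/m\mathbb{Z}.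
\]
Each is simple, since $|z|=e^{-\eta/m}$ is strictly monotone along it. Except for its endpoints, $\Gamma_j^\pm$ lies in the open sector of arguments between $2j\pi/m$ and $(2j\pm1)\pi/m$, and these $2m$ sectors are disjoint. The arcs $\Gamma_j^-$ and $\Gamma_j^+$ share the endpoint $e^{2\pi ij/m}$, and $\Gamma_j^+$ and $\Gamma_{j+1}^-$ share the endpoint $e^{-\eta_*/m}e^{i(2j+1)\pi/m}$. So the arcs are joined cyclically into one Jordan curve.

The open set $D$ is connected: by \eqref{eq:D}, a point of $D$ with $\eta\le\eta_*$ can be moved inside $D$ along its circle to the nearest ray $x\in2\pi\mathbb{Z}$, and then along this ray into the disc $\{\eta>\eta_*\}$. A point of $\partial D$ lies in $\overline{B_1}\setminus D$ and has $\varphi\ge\varphi_0$. If it is in $B_1$, then $\varphi=\varphi_0$ by the definition of $D$; if it is on the unit circle, then $\varphi=\varphi_0$ because $E(\cdot,0)\le0$. So $\partial D\subset J$. Thus $D$ is a nonempty connected subset of $\mathbb{R}^2\setminus J$ that is open and relatively closed, hence a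 component, and it is bounded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:existence}]
By Lemma~\ref{lem:jordan}, $D\subset B_1$ is an $m$-fold symmetric Jordan domain, hence admissible, with $(1,0)\in\partial D=J$, $\varphi=\varphi_0$ on $\partial D$ and $\varphi>\varphi_0$ in $D$. By Lemma~\ref{lem:rotating}, $\mathbf 1_D$ is a uniformly rotating patch with angular velocity $\Omega\in(0,\frac12)$. By the choice \eqref{eq:b}, $\nabla\varphi(1,0)=0$, and by Proposition~\ref{prop:criterion}(b) the stagnation point $(1,0)$ is singular.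
\end{proof}

\section{The corner and the proof of Theorem~\ref{thm:structure}}\label{sec:corner}

From now on $m$ and $h$ are fixed, and constants may depend on them. We write $\zeta=x+i\eta$ with $\eta\ge0$, $\zeta'=x'+i\sigma$, and $\rho=|\zeta|$. At this stage we know only that $A$ is continuous and $A(\eta)\ge\gamma\eta$ near $0$. We first extend \eqref{eq:sector} to such a boundary, then show that the coefficient of the saddle still diverges, and then read off the right angle.

\begin{lemma}\label{lem:expansion}
Let $a(\rho)=\dfrac1\pi\displaystyle\int_\rho^\beta\frac{A(\sigma)}{A(\sigma)^2+\sigma^2}\,d\sigma$. As $\rho\to0$,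
\begin{align}
\nabla E(\zeta)&=a(\rho)\,(-x,\eta)+O(\rho),\label{eq:gradexp}\\
E(\zeta)&=\tfrac12a(\rho)\,(\eta^2-x^2)+O(\rho^2).\label{eq:Eexp}
\end{align}
\end{lemma}

For a straight corner $A(\sigma)=\sigma\tan\theta$ one gets $a(\rho)=\frac{\sin2\theta}{2\pi}\log\frac\beta\rho$, in agreement with \eqref{eq:sector}.

\begin{proof}
By \eqref{eq:E}, $\nabla E=\nabla E^0+O(\rho)$, since $1-\ell'(\eta)\le2\eta/m$, and $\nabla E^0(0)=\nabla E(0)=0$. The term $\eta P(x',\sigma)$ of $k$ has a gradient independent of $\zeta$, so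
\[
\nabla E^0(\zeta)=\nabla E^0(\zeta)-\nabla E^0(0)=\frac1{4\pi}\int_Qh\,\big[\nabla L(\zeta-\zeta')-\nabla L(-\zeta')\big]d\nu' .
\]
Write $L=2\log|\cdot|+L_1$ as in (K4). For $\rho\le1$ and $\zeta'\in Q$ the points $\zeta-\zeta'$ and $-\zeta'$ lie in a fixed compact convex subset of the strip $|u|<2\pi$, so $L_1$ contributes $O(\rho)$. The rest is $\nabla u(\zeta)-\nabla u(0)$ with $u$ as in Lemma~\ref{lem:log} and $f=e^{-2\sigma/m}h\,\mathbf 1_Q$. Therefore
\[
E_x-iE_\eta=-\zeta\,a_1(\rho)+O(\rho),\qquad a_1(\rho)=\frac1{2\pi}\int_{Q,\ |\zeta'|>2\rho}e^{-2\sigma/m}h\,\frac{x'^2-\sigma^2}{|\zeta'|^4}\,dx'd\sigma ,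
\]
where the imaginary part $-2x'\sigma|\zeta'|^{-4}$ of $\zeta'^{-2}$ has dropped out because $h$ is even in $x'$. This is \eqref{eq:gradexp} with $a_1$ in place of $a$, and it remains to show $a_1=a+O(1)$.

Removing the factor $e^{-2\sigma/m}$ changes $a_1$ by $O(1)$, since $1-e^{-2\sigma/m}\le|\zeta'|$ and $|\zeta'|^{-1}\in L^1(Q)$. For $\sigma<\beta$, $h$ is a.e.\ the indicator function of $\{|x'|>A(\sigma)\}$. So, up to null sets, the sets $\{\zeta'\in Q:h=1,\ |\zeta'|>2\rho\}$ and $\{\rho<\sigma<\beta,\ A(\sigma)<|x'|<\infty\}$ differ only within the union of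
\[
\{0<\sigma\le\rho,\ |\zeta'|>2\rho\},\quad\{\sigma>\rho,\ |\zeta'|\le2\rho\},\quad Q\cap\{\sigma\ge\beta\},\quad\{0<\sigma<\beta,\ |x'|\ge\pi\},
\]
where now $x'$ ranges over $\mathbb{R}$. The integral of $|\zeta'|^{-2}$ over these sets is at most $\rho\cdot2\int_\rho^\infty s^{-2}ds=2$ (there $|x'|\ge\rho$), $2\pi\rho^2\cdot\rho^{-2}=2\pi$, $2\pi K\beta^{-2}$ and $2\beta/\pi$, respectively. Since $-x'/(x'^2+\sigma^2)$ is a primitive of $(x'^2-\sigma^2)/(x'^2+\sigma^2)^2$,
\[
\frac1{2\pi}\int_\rho^\beta\!\!\int_{|x'|>A(\sigma)}\frac{x'^2-\sigma^2}{(x'^2+\sigma^2)^2}\,dx'd\sigma=\frac1\pi\int_\rho^\beta\frac{A(\sigma)}{A(\sigma)^2+\sigma^2}\,d\sigma=a(\rho),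
\]
and \eqref{eq:gradexp} follows.

From $\frac A{A^2+\sigma^2}\le\frac1{2\sigma}$ we get $0\le a(s\rho)-a(\rho)\le\frac1{2\pi}\log\frac1s$ for $0<s<1$. Hence
\[
E(\zeta)=\int_0^1\nabla E(s\zeta)\cdot\zeta\,ds=(\eta^2-x^2)\int_0^1s\,a(s\rho)\,ds+O(\rho^2)=\tfrac12a(\rho)(\eta^2-x^2)+O(\rho^2).\qedhere
\]
\end{proof}

The integrand of $a$ is comparable to $1/\sigma$ when $A(\sigma)/\sigma$ is bounded above and below. The lower bound is \eqref{eq:D}. If $a$ stayed bounded, $A(\sigma)/\sigma$ would be large at most scales, $D$ would fill a half-plane in the blow-up limit, and Hopf's lemma would contradict the vanishing of the gradient.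

\begin{lemma}\label{lem:diverge}
$a(\rho)\to\infty$ as $\rho\to0$.
\end{lemma}

\begin{proof}
The function $a$ is monotone. Suppose it is bounded, so that $\int_0^\beta\frac A{A^2+\sigma^2}d\sigma<\infty$. By Lemma~\ref{lem:expansion}, $|\nabla E(\zeta)|\le C|\zeta|$ and $|E(\zeta)|\le C|\zeta|^2$ for small $|\zeta|$, $\eta\ge0$. The functions $u_\varepsilon(\zeta)=\varepsilon^{-2}E(\varepsilon\zeta)$ satisfy the same bounds on any bounded subset of $\{\eta\ge0\}$ for small $\varepsilon$. By the Arzel\`a--Ascoli theorem, $u_\varepsilon\to u_*$ locally uniformly on $\{\eta\ge0\}$ along a sequence $\varepsilon\to0$, and $|u_*(\zeta)|\le C|\zeta|^2$.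

Fix $0<s_1<s_2$ and $M>0$, and let $A_\varepsilon(\sigma)=A(\varepsilon\sigma)/\varepsilon$, so that $A_\varepsilon(\sigma)\ge\gamma\sigma$ on $(s_1,s_2)$ for small $\varepsilon$. On $I_\varepsilon=\{\sigma\in(s_1,s_2):A_\varepsilon(\sigma)<M\}$ we have $\frac{A_\varepsilon}{A_\varepsilon^2+\sigma^2}\ge\frac{\gamma s_1}{M^2+s_2^2}$, while
\[
\int_{s_1}^{s_2}\frac{A_\varepsilon}{A_\varepsilon^2+\sigma^2}\,d\sigma=\int_{\varepsilon s_1}^{\varepsilon s_2}\frac A{A^2+\sigma^2}\,d\sigma\to0 .
\]
So $|I_\varepsilon|\to0$. In the rectangle $(-M,M)\times(s_1,s_2)$ the set where $u_\varepsilon\le0$ is contained in $(-M,M)\times I_\varepsilon$, so its measure tends to $0$. This has two consequences. First, $u_*\ge0$ in $\{\eta>0\}$: if $u_*<0$ at a point, then $u_\varepsilon<0$ on a fixed disc around it for small $\varepsilon$ in the sequence. Second, $h(\varepsilon\,\cdot)\to0$ in $L^1_{\rm loc}(\{\eta>0\})$, and passing to the limit in $\Delta u_\varepsilon=e^{-2\varepsilon\eta/m}\big(h(\varepsilon\,\cdot)-2b/m\big)$, which follows from \eqref{eq:laplace},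 we get $-\Delta u_*=2b/m>0$ in $\{\eta>0\}$. Thus $u_*$ is smooth there and has no interior minimum, so $u_*>0$ in $\{\eta>0\}$. Hopf's lemma in the disc of radius $1$ centered at $\zeta=i$, at the boundary point $0$ where $u_*=0$, gives $u_*(i\eta)\ge c\,\eta$ for small $\eta>0$. This contradicts $|u_*(i\eta)|\le C\eta^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
\emph{Inclusions.} By Lemma~\ref{lem:noholes} and $\eta_*<K$, $B_{e^{-K/m}}\subset D\subset B_1$, and $\frac12-\Omega=\frac bm\in(0,\frac Km]$.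

\emph{Stagnation and singular points.} By symmetry the points $e^{2\pi ij/m}$ are stagnation points on $\partial D$. At a boundary point with $0<\eta<\eta_*$ we have $E_x(\pm A(\eta),\eta)\ne0$ by \eqref{eq:monotone}. The remaining boundary points $e^{-\eta_*/m}e^{i(2j+1)\pi/m}$ lie on the boundary of the disc $\{\eta>\eta_*\}$, in which $\varphi-\varphi_0$ is positive and superharmonic, so $\nabla\varphi\ne0$ there by Hopf's lemma. Thus the stagnation points on $\partial D$ are exactly the points $e^{2\pi ij/m}$, and by Proposition~\ref{prop:criterion}(b) these are exactly the singular points.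

\emph{The right angle.} By symmetry consider the point $z=1$. On the curve $x=A(\eta)$ we have $E=0$ and $\rho^2=\eta^2+A(\eta)^2\to0$ as $\eta\to0$. By \eqref{eq:Eexp} and Lemma~\ref{lem:diverge},
\[
\frac{\eta^2-A(\eta)^2}{\eta^2+A(\eta)^2}=O\Big(\frac1{a(\rho)}\Big)\to0,
\]
so $A(\eta)/\eta\to1$. By \eqref{eq:monotone} and the implicit function theorem $A\in C^1(0,\eta_*)$, and by \eqref{eq:gradexp}
\[
A'(\eta)=-\frac{E_\eta}{E_x}\Big|_{(A(\eta),\eta)}=\frac{a(\rho)\,\eta+O(\rho)}{a(\rho)\,A(\eta)+O(\rho)}\to1\qquad(\eta\to0).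
\]
So $A\in C^1[0,\eta_*)$ with $A'(0)=1$. The arcs $\eta\mapsto e^{(-\eta\pm iA(\eta))/m}$ are $C^1$ up to the endpoint $z=1$, where their tangent vectors $\frac1m(-1\pm i)$ are orthogonal. Near $\eta=0$ the imaginary part of $z=z_1+iz_2$ is strictly monotone along each arc, so together they form a graph $z_1=f(z_2)$, where $f$ is Lipschitz, $f(0)=1$ and the one-sided derivatives are $f'(0\pm)=\mp1$. The rest of $J$ has positive distance from $z=1$, so in a small rectangle centered at $1$ the boundary is this graph. By the observation at the start of the proof of Proposition~\ref{prop:criterion}, exactly one side lies in $D$. It is the side $\{z_1<f(z_2)\}$, which contains the points of the ray $x=0$; this is the $90^\circ$ side.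

\emph{Smoothness.} Near each corner $D$ is one side of a Lipschitz graph, and near each other boundary point $\nabla\varphi\ne0$ and $D$ is one side of a $C^1$ graph, as shown in the proof of Proposition~\ref{prop:criterion}(b). So $D$ is a Lipschitz domain, $0<\Omega<\frac12$, and Theorem~\ref{thm:regularity} shows that $\partial D$ is $C^\infty$ away from the $m$ corners.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Boundary regularity of uniformly rotating vortex patches and an unstable elliptic free boundary problem},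
\texttt{https://ems.press/content/serial-article-files/53088?nt=1}.

\end{thebibliography}
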